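# Moving off compact sets, and a countable space whose $C_k$ is meager

Throughout, $\omega=\{0,1,2,\dots\}$, and an ordinal is identified with the set of smaller ordinals. A space is **zero-dimensional** if it has a base of clopen sets; a zero-dimensional Hausdorff space is Tychonoff. For a Tychonoff space $X$, $C_k(X)$ is the set $C(X)$ of continuous real functions with the compact-open topology: basic neighborhoods of $f$ are the sets $\{g:|g-f|<\varepsilon\text{ on }K\}$, with $K\subseteq X$ compact and $\varepsilon>0$. A space is **Baire** if any countable family of dense open sets has dense intersection.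

## 1. A metric fan, worked by hand

Let $Z=\{p\}\cup(\omega\times\omega)$. All points $(i,j)$ are isolated, and the basic neighborhoods of $p$ are $B_n=\{p\}\cup\{(i,j):i\ge n\}$. The sets $B_n$ and the singletons $\{(i,j)\}$ are clopen, and $Z$ is Hausdorff, so $Z$ is Tychonoff. Each column $\{i\}\times\omega$ is closed and discrete, so a compact set meets each column in a finite set.

Is $C_k(Z)$ Baire? For $N\in\omega$ let
$$G_N=\{f\in C_k(Z): f(j,l)>1\text{ for some }j\ge N,\ l\in\omega\}.$$
This set is open, since it is a union of conditions on single points. It is dense: given $f$ and a compact $C$, choose $l$ with $(N,l)\notin C$ and change the value of $f$ at the isolated point $(N,l)$ to $2$. The new function is continuous, lies in $G_N$, and agrees with $f$ on $C$.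

Now let $f(p)<1$. By continuity $f<1$ on some $B_n$, so $f\notin G_n$. Hence $\bigcap_NG_N$ misses the nonempty open set $\{f:f(p)<1\}$, and $C_k(Z)$ is not Baire.

What went wrong is that we could find points outside any given compact set, but could not keep infinitely many of them away from $p$. To express this through $Z$ alone, singletons are not enough: the singletons $\{(0,j)\}$ form a perfectly well spread family. Use pairs instead. Let $\mathcal K$ be the collection of all sets $\{(0,j),(j,l)\}$ with $j\ge1$, $l\in\omega$. For each compact $C$ some member of $\mathcal K$ misses $C$: choose $j\geq 1$ with $(0,j)\notin C$, then $l$ with $(j,l)\notin C$. But take infinitely many pairwise disjoint members of $\mathcal K$. They have different first indices $j$, so their points $(j,l)$ enter every $B_n$. No infinite subfamily can be spread out near $p$.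

## 2. The Moving Off Property

**Definition.** Let $\mathcal K$ be a collection of nonempty subsets of a nonempty set $X$. It *moves off* a collection $\mathcal C$ if for every $C\in\mathcal C$ there is $K\in\mathcal K$ with $C\cap K=\emptyset$.

**Definition.** A family $\{U_i:i\in I\}$ of subsets of a space is *discrete* if every point has a neighborhood meeting at most one $U_i$. A family $\{K_i:i\in I\}$ *has a discrete open expansion* if there are open $U_i\supseteq K_i$ such that $\{U_i:i\in I\}$ is discrete.

**Definition.** A nonempty space $X$ has the *Moving Off Property* (MOP) if every collection of nonempty compact sets that moves off the compact sets has an infinite subcollection with a discrete open expansion.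

Note that the members of a discrete family are pairwise disjoint, and that a compact set meets only finitely many of them.

The fan $Z$ fails the MOP, by the collection $\mathcal K$ of Section 1. The discrete space $\omega$ has it: from a collection of finite sets that moves off the finite sets one picks, one after the other, infinitely many pairwise disjoint members, and in a discrete space these are their own discrete open expansion. Here $C_k(\omega)=\mathbb R^\omega$ is Baire.

These examples fit a theorem of Gruenhage and Ma: if a nonempty space $X$ has Baire $C_k(X)$, then $X$ has the MOP; and the converse holds for locally compact $X$. For Tychonoff $X$ here is a proof of the first half.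

**Lemma 1.** If $X$ is nonempty and Tychonoff and $C_k(X)$ is Baire, then $X$ has the MOP.

*Proof.* Let $\mathcal K$ move off the compact sets, and let $G_N$ be the set of $f$ with $f>N$ on some $K\in\mathcal K$. It is open because the members of $\mathcal K$ are compact. It is dense: given $f$ and a compact $C$, take $K\in\mathcal K$ disjoint from $C$ and a continuous $\chi:X\to[0,1]$ that is $0$ on $C$ and $1$ on $K$; then $f+\chi\cdot(N+1-f)$ agrees with $f$ on $C$ and equals $N+1$ on $K$. As $C_k(X)$ is Baire, there is $f\in\bigcap_NG_N$. Choose $N_0=0$ and inductively $K_i\in\mathcal K$ with $f>N_i$ on $K_i$, then $\mu_i=\max f(K_i)$ and an integer $N_{i+1}\ge\mu_i+2$. Points of two different intervals $J_i=(N_i,\mu_i+1)$ differ by more than $1$, so an open interval of length $1$ meets at most one $J_i$. Therefore the sets $f^{-1}(J_i)\supseteq K_i$ form a discrete family of open sets. The $K_i$ are nonempty and lie in disjoint sets, hence are distinct. $\square$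

The problem, posed in "The 54th Spring Topology and Dynamics Conference", asks whether the converse holds beyond local compactness: *if $X$ is a nonempty Tychonoff space with the MOP, must $C_k(X)$ be Baire?* The answer is no. Recall that $X$ is *hemicompact* if there are countably many compact sets such that every compact set lies in one of them. For example, $\mathbb R$ is hemicompact through the sets $[-n,n]$, while $Z$ is not: given compact $C_0,C_1,\dots$, choose $(n,l_n)\notin C_n$; then $\{p\}\cup\{(n,l_n):n\in\omega\}$ is compact and lies in no $C_n$.

**Theorem A (ZFC).** There is a countable, zero-dimensional Hausdorff (hence Tychonoff) space $X=D\cup\{p\}$ such that $X$ has the MOP but $C_k(X)$ is not Baire. Moreover $X$ is hemicompact with metrizable compact subsets, so $C_k(X)$ is separable metrizable; and $C_k(X)$ is meager in itself.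

**Theorem B.** Let $X$ be a nonempty Tychonoff space for which there is a compact $P\subseteq X$ such that every point of $X\setminus P$ has a compact neighborhood. If $X$ has the MOP, then $C_k(X)$ is Baire.

With Gruenhage and Ma's first implication, MOP and Baireness of $C_k$ are equivalent for the spaces of Theorem B. By Theorem A the hypothesis on $P$ cannot be dropped, even for countable hemicompact spaces.

We prove Theorem B first. It is what one gets by attempting the converse directly, and the place where it uses compact neighborhoods shows where to look for a counterexample.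

## 3. Generic functions from compactly supported corrections: Theorem B

If $X$ is compact, $C_k(X)$ is a Banach space, hence Baire. So let $X$ be non-compact, with the MOP, and let $P$ be as in the theorem. Write $B[f,K,\varepsilon]=\{g\in C(X):|g-f|\le\varepsilon\text{ on }K\}$. Let $G_0,G_1,\dots$ be dense open and $O\ne\emptyset$ open in $C_k(X)$; we must find a point of $O\cap\bigcap_kG_k$. Choose $f_\emptyset\in C(X)$, a compact $K_\emptyset\supseteq P$ and $\varepsilon_\emptyset>0$ with $B[f_\emptyset,K_\emptyset,\varepsilon_\emptyset]\subseteq O$; enlarging the compact set only shrinks $B$.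

**Step 1: one correction.** *Purpose: to move $f$ into $G_k$ by a uniformly small change plus a change living on a compact set $N$ far away.* Let $f\in C(X)$, $K\supseteq P$ compact, $\varepsilon>0$, $k\in\omega$, and let $C\supseteq K$ be compact. We claim that there are a nonempty compact $N$ with $N\cap C=\emptyset$, a compact $K'\supseteq K$, a number $0<\varepsilon'\le\varepsilon/4$, and $t,\psi\in C(X)$ with $|t|\le\varepsilon/4$ and $\psi=0$ off $N$, such that $f'=f+t+\psi$ satisfies $B[f',K',\varepsilon']\subseteq G_k$.

By density pick $g\in G_k$ with $|g-f|<\varepsilon/4$ on $C$, and by openness pick a compact $K''$ and $\varepsilon''>0$ with $B[g,K'',\varepsilon'']\subseteq G_k$. Let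
$$t=\max\bigl(-\tfrac\varepsilon4,\min(\tfrac\varepsilon4,\,g-f)\bigr),\qquad M=\{x\in K'':|g(x)-f(x)|\ge\varepsilon/4\}.$$
The set $M$ is compact and disjoint from $C\supseteq P$.

Suppose $M\ne\emptyset$. Each $x\in M$ lies outside $P$, so it has a compact neighborhood; intersecting this with a closed neighborhood of $x$ inside the open set $X\setminus C$ gives a compact neighborhood of $x$ inside $X\setminus C$. Finitely many of the interiors cover $M$; the union $N$ of the corresponding neighborhoods is compact, $N\subseteq X\setminus C$ and $M\subseteq\operatorname{int}N$. Take a continuous $\chi:X\to[0,1]$ with $\chi=1$ on $M$ and $\chi=0$ off $\operatorname{int}N$, and put $\psi=\chi\cdot(g-f-t)$. If $M=\emptyset$, put $N=\{z\}$ with any $z\in X\setminus C$, which exists since $X$ is not compact, and $\psi=0$.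

On $K''\setminus M$ we have $t=g-f$, so $\psi=0$ and $f'=g$. On $M$ we have $\chi=1$, so again $f'=f+t+(g-f-t)=g$. Thus $f'=g$ on $K''$. With $K'=K\cup K''$ and $\varepsilon'=\min(\varepsilon'',\varepsilon/4)$ we get $B[f',K',\varepsilon']\subseteq B[g,K'',\varepsilon'']\subseteq G_k$.

**Step 2: a tree of corrections.** *Purpose: to keep infinitely many options open at each stage.* Let $\omega^{<\omega}$ be the set of finite sequences in $\omega$; $|s|$ is the length of $s$ and $s^\frown j$ is $s$ followed by $j$. We attach data $(f_s,K_s,\varepsilon_s)$ to each $s$, starting with the data already given at $\emptyset$. Given the data at $s$, consider all sets $N$ obtainable from Step 1 with $(f_s,K_s,\varepsilon_s)$, $k=|s|$ and arbitrary compact $C\supseteq K_s$. This collection moves off the compact sets: for a compact $C_0$ use $C=C_0\cup K_s$. By the MOP it has distinct members $N_{s^\frown j}$ $(j\in\omega)$ with a discrete open expansion. Let $t_{s^\frown j},\psi_{s^\frown j},K_{s^\frown j},\varepsilon_{s^\frown j}$ be data produced along with $N_{s^\frown j}$, and $f_{s^\frown j}=f_s+t_{s^\frown j}+\psi_{s^\frown j}$. Note that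 $N_{s^\frown j}\cap K_s=\emptyset$, and that each compact set meets $N_{s^\frown j}$ for only finitely many $j$.

**Step 3: one choice at every node.** *Purpose: the $N$'s at a single node are spread out, but the limit function runs along a branch, so we need spread-out $N$'s at different nodes.* We claim that there is $j:\omega^{<\omega}\to\omega$ such that the indexed family $(N_{s^\frown j(s)})_{s\in\omega^{<\omega}}$ has a locally finite open expansion.

Enumerate $\omega^{<\omega}=\{s_0,s_1,\dots\}$ and consider the collection of all sets
$$N_{(i)}\cup N_{s_0{}^\frown l_0}\cup\dots\cup N_{s_i{}^\frown l_i}\qquad(i,l_0,\dots,l_i\in\omega).$$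
They are nonempty and compact. The collection moves off the compact sets: given a compact $C$, choose $i$ with $N_{(i)}\cap C=\emptyset$, then each $l_q$ with $N_{s_q{}^\frown l_q}\cap C=\emptyset$. By the MOP some infinite subcollection has a discrete open expansion; fix for each of its members one representation. Two different members with the same $i$ would share the nonempty set $N_{(i)}$, but the members are pairwise disjoint; so each $i$ occurs at most once. (This is what the term $N_{(i)}$ is for.) Hence there are $i_0<i_1<\cdots$, members
$$B_r=N_{(i_r)}\cup\bigcup_{q\le i_r}N_{s_q{}^\frown l^r_q},$$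
and open $U_r\supseteq B_r$ with $(U_r)_r$ discrete. For $q\in\omega$ let $r(q)=\min\{r:i_r\ge q\}$ and $j(s_q)=l_q^{r(q)}$. Then $N_{s_q{}^\frown j(s_q)}\subseteq U_{r(q)}$. A given $r$ equals $r(q)$ only for $q\le i_r$, that is, for finitely many $q$. A neighborhood that meets at most one $U_r$ therefore meets $U_{r(q)}$ for only finitely many indices $q$, so $(U_{r(q)})_q$ is locally finite.

**Step 4: the branch.** *Purpose: to sum the corrections.* Let $b_0=\emptyset$, $b_{k+1}=b_k{}^\frown j(b_k)$, and write $f_k=f_{b_k}$, $K_k=K_{b_k}$, $\varepsilon_k=\varepsilon_{b_k}$, $t_k=t_{b_{k+1}}$, $\psi_k=\psi_{b_{k+1}}$, $N_k=N_{b_{k+1}}$. Then $f_{k+1}=f_k+t_k+\psi_k$, $|t_k|\le\varepsilon_k/4$, $\varepsilon_{k+1}\le\varepsilon_k/4$, $\psi_k=0$ off $N_k$, $N_k\cap K_k=\emptyset$, $K_k\subseteq K_{k+1}$, $B[f_{k+1},K_{k+1},\varepsilon_{k+1}]\subseteq G_k$, and $(N_k)_k$ has a locally finite open expansion. Put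
$$f=f_0+\sum_kt_k+\sum_k\psi_k .$$
The first series converges uniformly. In the second, every point has a neighborhood on which all but finitely many $\psi_k$ vanish. So $f$ is continuous. On $K_m$ we have $\psi_k=0$ for all $k\ge m$, because $K_m\subseteq K_k$ and $N_k\cap K_k=\emptyset$. Hence on $K_m$
$$|f-f_m|\le\sum_{k\ge m}\frac{\varepsilon_k}4\le\frac{\varepsilon_m}4\cdot\frac43=\frac{\varepsilon_m}3 .$$
So $f\in B[f_m,K_m,\varepsilon_m]$ for every $m$. The case $m=0$ gives $f\in O$, and $m=k+1$ gives $f\in G_k$. This proves Theorem B. $\blacksquare$

## 4. Where the compact neighborhoods were spent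

Drop the hypothesis on $P$. In Step 1 the compact set $M$ still exists, and $\psi$ must equal $g-f-t$ on $M$. If this is nonzero at some $x\in M$, then $\{\psi\ne0\}$ is an open set containing $x$; if $x$ has no compact neighborhood, this open set lies in no compact set. We can still apply the MOP to sets built from the $M$'s, and it returns spread-out open sets around them. But in Step 3 those open sets arrive only after the whole tree has been built, and everything above a node $s$ depends on $f_s$, hence on the supports of the corrections made before. Cutting a support down afterwards changes $f_s$ and spoils all later choices. So the direct proof stops exactly here: the MOP controls the compact sets $M$, while continuity forces a correction to live on a neighborhood of $M$, which sticks out.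

A counterexample should therefore have many points without compact neighborhoods, and should exploit the fact that a large value at a point $x$ forces large values on a neighborhood of $x$.

## 5. A direct limit $D$ with no compact neighborhoods

Let $S=\{0\}\cup\{1/l:l\ge1\}\subset\mathbb R$, and let
$$D=\{x\in S^\omega:x_j=0\text{ for all but finitely many }j\},\qquad K_n=\{x\in D:x_j=0\ \text{for all }j\ge n\}.$$
Let $\rho(x,y)=\max_j|x_j-y_j|$. On $K_n\cong S^n$ the metric $\rho$ gives the product topology, so $(K_n,\rho)$ is compact, metrizable and zero-dimensional. Give $D=\bigcup_nK_n$ the direct limit topology: $U$ is open iff $U\cap K_n$ is open in $(K_n,\rho)$ for every $n$. Then a set is closed (clopen) iff all its traces on the $K_n$ are. Every $\rho$-open set is open. Hence $D$ is Hausdorff, and each $K_n$ carries its $\rho$-topology as a subspace, because a $\rho$-open subset of $K_n$ is the trace of a $\rho$-open subset of $D$. The set $D$ is countable; fix a bijective enumeration $D=\{x_e:e\in\omega\}$.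

Let $u_i$ be the $i$-th unit vector, $\mathbf 0$ the zero sequence, and $d_j=u_{j-1}\in K_j\setminus K_{j-1}$ for $j\ge1$. For $m\ge1$ put
$$M(n,m)=\{x\in K_m:\max_{j\ge n}x_j\ge1/m\}.$$
For example $M(1,2)=\{x\in K_2:x_1\ge\frac12\}\cong S\times\{\frac12,1\}$. The set $M(n,m)$ is compact, disjoint from $K_n$, increasing in $m$, and contains $d_j$ for $n<j\le m$.

To get used to the topology: for fixed $m$, $\frac1Lu_m\to\mathbf 0$ as $L\to\infty$, since all this happens in $K_{m+1}$. But $\{\frac1mu_m:m\ge1\}$ meets each $K_n$ in a finite set, so it is closed, and likewise all its subsets are closed, although $\rho(\frac1mu_m,\mathbf 0)\to0$. Being $\rho$-close to $x$ in a *fresh* coordinate does not mean being near $x$ in $D$.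

**Lemma 2.**

(a) A set with finite trace on every $K_n$ is closed in $D$. Every compact $C\subseteq D$ lies in some $K_n$.

(b) Disjoint closed $A,B\subseteq D$ are separated by a clopen set.

(c) If the sets $W_k$ are clopen and each $K_n$ meets only finitely many of them, then $\bigcup_kW_k$ is clopen.

(d) Every nonempty compact $M\subseteq D\setminus K_n$ satisfies $M\subseteq M(n,m)$ for all large $m$.

*Proof.* (a) The first part is clear. If $C$ lies in no $K_n$, choose $z_n\in C\setminus K_n$. The trace of $\{z_n:n\in\omega\}$ on $K_m$ is contained in $\{z_n:n<m\}$. So this set and all its subsets are closed. It is infinite, since each single point lies in some $K_m$ and so equals $z_n$ only for $n<m$. An infinite closed discrete subset of a compact set is impossible.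

(b) We build clopen $C_n\subseteq K_n$ with $A\cap K_n\subseteq C_n$, $C_n\cap B=\emptyset$ and $C_{n+1}\cap K_n=C_n$. Start with $C_0=A\cap K_0$, where $K_0=\{\mathbf 0\}$. Given $C_n$, the sets $C_n\cup(A\cap K_{n+1})$ and $(K_n\setminus C_n)\cup(B\cap K_{n+1})$ are closed in $K_{n+1}$. They are disjoint, because $C_n\cap B=\emptyset$, $A\cap K_n\subseteq C_n$ and $A\cap B=\emptyset$. In a compact zero-dimensional Hausdorff space disjoint closed sets are separated by a clopen set; let $C_{n+1}$ be clopen in $K_{n+1}$, containing the first set and disjoint from the second. Then $\bigcup_nC_n$ has trace $C_n$ on $K_n$, so it is clopen; it contains $A$ and misses $B$.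

(c) Its trace on $K_n$ is a finite union of clopen sets.

(d) By (a), $M\subseteq K_r$ for some $r$. The function $x\mapsto\max_{j\ge n}x_j$ is continuous on $K_r$ and positive on $M$, so it has a positive minimum $\delta$ on $M$; any $m\ge\max(r,1/\delta)$ works. $\square$

No point $x\in D$ has a compact neighborhood: an open $U\ni x$ contains $x+\frac1Lu_m$ for every $m$ with $x\in K_m$ and all large $L$, so $U$ lies in no $K_n$. Still, $D$ itself is no counterexample. A function on $D$ is continuous iff its restrictions to the $K_n$ are. By (a), restriction therefore identifies $C_k(D)$ with the set of all $(h_n)\in\prod_nC(K_n)$ satisfying $h_{n+1}|_{K_n}=h_n$. This is a closed subset of a completely metrizable space, so $C_k(D)$ is Baire, and $D$ has the MOP by Lemma 1. The trouble has to come from one additional point $p$.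

## 6. What the neighborhoods of $p$ must do

Let $(V_\alpha)_\alpha$ be clopen subsets of $D$ indexed by ordinals. For finite sets $F$ of indices put $V_F=\bigcup_{\beta\in F}V_\beta$, $V_\emptyset=\emptyset$. Let $X=D\cup\{p\}$ have the base consisting of the open subsets of $D$ and the sets $\{p\}\cup(D\setminus V_F)$. Put
$$g_F(n)=\min\{j>n:d_j\notin V_F\},$$
supposing that this exists; it measures the string of consecutive points $d_{n+1},d_{n+2},\dots$ inside $V_F$.

**A first attempt.** If $f\in C(X)$ and $f(p)<\frac12$, then $\{x\in D:f(x)\ge\frac12\}\subseteq V_F$ for some finite $F$. If compact sets lie in sets $K_n\cup\{p\}$, then, given a function $h$, a generic $f$ is large on $d_{n+1},\dots,d_{h(n)}$ for infinitely many $n$, as in Section 1. So it would suffice to find one $h$ with $g_F\le h$ almost everywhere for all $F$: no $V_F$ would have strings that long. But this is incompatible with the MOP. Let $h(n)>n$ for all $n$. The sets $\{d_{n+1},\dots,d_{h(n)}\}$ move off the compact sets. If an infinite subcollection has a discrete open expansion, then some $\{p\}\cup(D\setminus V_F)$ meets at most one of its members, so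 $V_F$ contains all the others, and $g_F(n)>h(n)$ for infinitely many $n$. The MOP *forces* strings in the $V_F$ that outgrow every $h$ infinitely often.

**The way around.** Let $V_F$ have long strings, but make it pay: where $g_F(n)$ is large, the complement of $V_F$ must come very close, within $1/g_F(n)$, to prescribed points, and it must do so inside $K_n$. A generic $f$ can detect this. Once $f|_{K_n}$ is known, continuity gives an $m$ so large that a large value of $f$ at $x\in K_n$ persists on the $\rho$-ball of radius $1/m$ in $K_n$; only *then* do we make $f$ large on $d_{n+1},\dots,d_m$. If these points lie in $V_F$, then $g_F(n)>m$, so a point of $K_n\setminus V_F$ lies within $1/m$ of $x$, and $f$ is large there too. The points that come close to $x$ use fresh coordinates, as $\frac1mu_m$ does near $\mathbf 0$; so they do not prevent $V_F$ from being a clopen set containing $x$.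

We ask for this only at points $x$ outside the sets $V_F$ built earlier: those are already fixed, and we have no control over them at the much finer scale $1/g_{F\cup\{\alpha\}}(n)$. Here is the precise list. The cardinal $\mathfrak b$ is recalled in Section 9; until then it is just the set of ordinals used as indices.

**Proposition 3.** There are clopen sets $V_\alpha\subseteq D$ $(\alpha<\mathfrak b)$ with the following properties.

(P1) Every $K_n$ is contained in some $V_\alpha$.

(P2) Each $V_\alpha$ is a union $\bigcup_{k\ge-1}W^\alpha_k$ of pairwise disjoint open subsets of $D$. For every nondecreasing $f:\omega\to\omega$ with $f\ge1$ there are $\alpha$ and a strictly increasing sequence $(n_k)_{k\ge0}$ such that $M(n_k,f(n_k))\subseteq W_k^\alpha$ for infinitely many $k$.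

(P3) For every finite $F\subset\mathfrak b$ the set $\{j:d_j\notin V_F\}$ is infinite; so $g_F$ is defined everywhere.

(P4) Let $\alpha<\mathfrak b$, $F\subset\alpha$ finite and $x\in D\setminus V_F$. For all but finitely many $n$ there is $y\in K_n$ with $y\notin V_{F\cup\{\alpha\}}$ and $\rho(x,y)<1/g_{F\cup\{\alpha\}}(n)$.

We first deduce Theorem A, to see what each property does, and then build the sets. For Sections 7 and 8 fix sets as in Proposition 3 and the resulting space $X$.

## 7. The space $X=D\cup\{p\}$ has the MOP

**Step 1: $X$ is zero-dimensional and Hausdorff.** *Purpose: to know that $X$ is Tychonoff.* The stated sets form a base, since $V_F\cup V_{F'}=V_{F\cup F'}$; and $D$ is an open subspace with its original topology. Given $x\in D$, (P1) gives $\alpha$ with $x\in V_\alpha$; then $V_\alpha$ and $\{p\}\cup(D\setminus V_\alpha)$ separate $x$ from $p$. Since $D$ is Hausdorff and open, $X$ is Hausdorff. The sets $\{p\}\cup(D\setminus V_F)$ are clopen, with open complement $V_F$. A clopen subset $W$ of $D$ contained in some $V_F$ is clopen in $X$: its complement is the union of the open sets $D\setminus W$ and $\{p\}\cup(D\setminus V_F)$.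 Such $W$ form a base at each $x\in D$: given an open $U\subseteq D$ with $x\in U$, take $V_\alpha\ni x$ and use Lemma 2(b) to separate $\{x\}$ from $D\setminus(U\cap V_\alpha)$. So $X$ has a base of clopen sets. Clearly $X$ is countable.

**Step 2: spreading out.** *Purpose: the one statement from which both the MOP and the description of compact sets follow.*

**Lemma 4.** Let $M_n'$ $(n\in\omega)$ be nonempty compact sets with $M'_n\cap(K_n\cup\{p\})=\emptyset$. Then infinitely many distinct sets among the $M_n'$ have a discrete open expansion in $X$.

*Proof.* Each $M'_n$ is a compact subset of $D\setminus K_n$. By Lemma 2(d) and monotonicity of $M(n,m)$ in $m$, we can choose $f(0)\le f(1)\le\cdots$, all at least $1$, with $M_n'\subseteq M(n,f(n))$ for all $n$. Take $\alpha$ and $(n_k)$ from (P2). For infinitely many $k$,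
$$M'_{n_k}\subseteq M(n_k,f(n_k))\subseteq W_k^\alpha .$$
These $M'_{n_k}$ are distinct, being nonempty and contained in disjoint sets. The family $(W_k^\alpha)_k$ is discrete in $X$: a point of $W^\alpha_k$ has the neighborhood $W^\alpha_k$, which meets no other member; any other point lies in the open set $X\setminus V_\alpha=\{p\}\cup(D\setminus V_\alpha)$, which meets no member. $\square$

**Step 3: compact sets.** *Every compact $C\subseteq X$ lies in some $K_n\cup\{p\}$.* Otherwise pick $z_n\in C\setminus(K_n\cup\{p\})$ and apply Lemma 4 to the sets $\{z_n\}$. This yields an infinite subset of $C$ such that every point of $X$ has a neighborhood containing at most one of its elements, contradicting compactness.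

**Step 4: the MOP.** Let a collection $\mathcal K$ of nonempty compact sets move off the compact sets. For each $n$ the set $K_n\cup\{p\}$ is compact, so there is $M_n'\in\mathcal K$ disjoint from it. Lemma 4 gives an infinite subcollection with a discrete open expansion. So $X$ has the MOP. Only (P1) and (P2) have been used.

## 8. Countably many dense open sets that miss an open set

For $N\in\omega$ and rationals $\frac12\le q<q'\le\frac23$, let $G_N^{q,q'}$ be the set of $f\in C_k(X)$ for which there are $n\ge N$ and $m>n$ such that

1. for every $e<n$ with $x_e\in K_n$: either $f(x_e)<q'$, or $f>q$ on $\{y\in K_n:\rho(x_e,y)\le1/m\}$;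
2. $f(d_j)>q'$ for all $n<j\le m$.

**Step 1: these sets are open.** For fixed $n,m$ we have a finite conjunction of conditions. Each is of the form "$f<q'$ at a point" or "$f>$ a constant on a compact set", or a disjunction of two such. All these are open in the compact-open topology.

**Step 2: these sets are dense.** *Purpose: to carry out "first $K_n$, then $m$, then the string".* Let $f\in C_k(X)$ and let $C$ be compact; say $C\subseteq K_r\cup\{p\}$. Take $n\ge\max(r,N)$. There are finitely many $e<n$ with $x_e\in K_n$ and $f(x_e)\ge q'>q$. By continuity of $f|_{K_n}$ at these points there is $m>n$ such that condition 1 holds for $f$. The finite set $\{d_{n+1},\dots,d_m\}$ is disjoint from the compact set $K_n\cup\{p\}$, so there is a continuous $\phi:X\to[0,1]$ that is $0$ on $K_n\cup\{p\}$ and $1$ on $\{d_{n+1},\dots,d_m\}$. Put $g=f+\phi\cdot(1-f)$. Then $g=f$ on $K_n\cup\{p\}\supseteq C$. Condition 1 only concerns values on $K_n$, so it holds for $g$; and $g(d_j)=1>q'$ for $n<j\le m$. So $g\in G_N^{q,q'}$ agrees with $f$ on $C$.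

Let $O=\{f\in C_k(X):f(p)<\frac12,\ f(\mathbf 0)>\frac23\}$, a nonempty open set.

**Step 3: one neighborhood of $p$, as a warm-up.** Suppose $f\in O$ lies in all $G_N^{q,q'}$, and a single $V_\alpha$ suffices: $f<\frac12$ on $D\setminus V_\alpha$. Let $q=\frac12$, $q'=\frac23$ and $\mathbf 0=x_e$. For all large $n$, (P4) with $F=\emptyset$ gives $y\in K_n\setminus V_\alpha$ with $\rho(\mathbf 0,y)<1/g_{\{\alpha\}}(n)$. Choose $N>e$ large enough and let $n\ge N$, $m$ witness $f\in G_N^{q,q'}$. By condition 2, $d_{n+1},\dots,d_m\in V_\alpha$, so $g_{\{\alpha\}}(n)>m$ and $\rho(\mathbf 0,y)<1/m$. Condition 1 at $\mathbf 0$ gives $f(y)>\frac12$, so $y\in V_\alpha$, a contradiction.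

With two sets $\alpha_1<\alpha_2$ there is a difficulty: if $\mathbf 0\in V_{\alpha_1}$, then (P4) for $F=\{\alpha_1\}$ and $\alpha_2$ says nothing at $\mathbf 0$. We need a point with $f\ge q'$ outside $V_{\alpha_1}$. If there is none, then $V_{\alpha_1}$ alone contains $\{f\ge q'\}$, and we can hope to argue with one set and thresholds above $q'$. Having many thresholds makes this precise.

**Step 4: the general case.** We claim
$$O\cap\bigcap_{N,q,q'}G_N^{q,q'}=\emptyset. \tag{1}$$
Suppose $f$ lies in this intersection. By continuity at $p$ there is a finite $F=\{\alpha_1<\dots<\alpha_r\}$ with $f<\frac12$ on $D\setminus V_F$. For rational $q\in[\frac12,\frac23]$ let $T_q=\{x\in D:f(x)\ge q\}$; then $T_q\subseteq V_F$. Let $F_s=\{\alpha_1,\dots,\alpha_s\}$ and let $s(q)$ be the least $s$ with $T_q\subseteq V_{F_s}$. As $\mathbf 0\in T_q$ and $V_{F_0}=\emptyset$, we have $s(q)\in\{1,\dots,r\}$. There are infinitely many $q$ and finitely many values, so there are $q<q'$ with $s(q)=s(q')=:s$. Thus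
$$T_{q'}\not\subseteq V_{F_{s-1}},\qquad T_{q'}\subseteq T_q\subseteq V_{F_s}. \tag{2}$$

Choose $x_e\in T_{q'}\setminus V_{F_{s-1}}$. Since $F_{s-1}\subset\alpha_s$, (P4) for $F_{s-1}$ and $\alpha_s$ gives $n_0$ such that for every $n\ge n_0$ there is $y\in K_n\setminus V_{F_s}$ with $\rho(x_e,y)<1/g_{F_s}(n)$. Choose $N\ge n_0$ with $N>e$ and $x_e\in K_N$, and let $n\ge N$, $m>n$ witness $f\in G_N^{q,q'}$. By condition 2, $d_j\in T_{q'}\subseteq V_{F_s}$ for $n<j\le m$, so $g_{F_s}(n)>m$. We have $e<n$, $x_e\in K_n$ and $f(x_e)\ge q'$, so condition 1 gives $f>q$ on $\{y\in K_n:\rho(x_e,y)\le1/m\}$. The point $y$ belonging to this $n$ satisfies $\rho(x_e,y)<1/g_{F_s}(n)<1/m$. So $f(y)>q$, and $y\in T_q\subseteq V_{F_s}$ by (2). This contradicts $y\notin V_{F_s}$ and proves (1).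

There are only countably many triples $(N,q,q')$. So $C_k(X)$ is not Baire, although $X$ has the MOP.

**Step 5: the remaining assertions of Theorem A.** By Section 7, Step 3, every compact set lies in one of the compact sets $K_n\cup\{p\}$, so $X$ is hemicompact. By (P1), $K_n\subseteq V_\alpha$ for some $\alpha$, so $p$ is isolated in $K_n\cup\{p\}$, which is therefore compact metrizable; hence so is every compact subset of $X$. Because the sets $K_n\cup\{p\}$ are cofinal among the compact sets and cover $X$, restriction embeds $C_k(X)$ into the countable product of the separable Banach spaces $C(K_n\cup\{p\})$. So $C_k(X)$ is separable metrizable.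

By (1), $O$ is covered by the complements of the sets $G_N^{q,q'}$, which are countably many closed nowhere dense sets; so $O$ is meager. In the topological group $C_k(X)$ the translates $h+O$ are open and meager, and they cover the group: if $f_0\in O$, then $g\in(g-f_0)+O$. A separable metrizable space is Lindelöf, so countably many translates suffice, and $C_k(X)$ is meager in itself. Theorem A is proved, except for Proposition 3.

## 9. Building the sets $V_\alpha$ by a recursion of length $\mathfrak b$

For $f,g\in\omega^\omega$ write $f\le^*g$ if $f(n)\le g(n)$ for all but finitely many $n$. The cardinal $\mathfrak b$ is the least size of a family in $\omega^\omega$ that is unbounded for $\le^*$. By definition, any family of fewer than $\mathfrak b$ functions is $\le^*$-bounded. And $\mathfrak b$ is uncountable: $f_0,f_1,\dots$ are all $\le^*$ the function $n\mapsto\max_{i\le n}f_i(n)$. Both sides of the definition are used. Unboundedness gives the capturing in (P2); boundedness lets $V_\alpha$ cooperate with everything built earlier, which (P3) and (P4) require.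

Fix a $\le^*$-unbounded family $\{f_\alpha:\alpha<\mathfrak b\}$ of nondecreasing functions; replacing functions by their running maxima makes them nondecreasing and keeps the family unbounded.

**How a stage is laid out.** At stage $\alpha$ we choose a fast sequence $a_0<a_1<\cdots$ of levels and work in blocks of three. The first two gaps, from $a_{3k+c}$ to $a_{3k+c+2}$, are for capturing: $V_\alpha$ will contain $M(a_{3k+c},a_{3k+c+2})$. The third gap, from $a_{3k+c+2}$ to $a_{3k+c+3}$, is for escaping: it will contain some $d_j\notin V_{F\cup\{\alpha\}}$. Two gaps are needed for capturing because an inequality $f(n)<f_\alpha(n)$ at an $n$ between $a_j$ and $a_{j+1}$ only gives $f(a_j)<a_{j+2}$. We cannot know in advance where in the blocks such $n$ fall, so we run the construction for the three shifts $c\in\{0,1,2\}$ in parallel, with the same sequences, and choose $c$ at the very end.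

By recursion on $\alpha<\mathfrak b$ we construct strictly increasing sequences $a^\alpha=(a_j^\alpha)_{j\in\omega}$ and clopen sets $V_\alpha^c\subseteq D$ for $c\in\{0,1,2\}$. Put $V_F^c=\bigcup_{\beta\in F}V_\beta^c$ and $V^c_\emptyset=\emptyset$. The inductive hypothesis at $\alpha$ is
$$\text{for each }c\text{ and each finite }F\subset\alpha,\ \{j:d_j\notin V_F^c\}\text{ is infinite.}\tag{3}$$
For such $F$ let $g_F^c(n)=\min\{j>n:d_j\notin V_F^c\}$. For $\alpha=0$, (3) is trivial.

**Step 1: bounding the past.** *Purpose: one function $\varphi_\alpha$ that knows, for all earlier $V^c_F$, how far to go for an escaping $d_j$, and how close to $x_e$ one must be in a fresh coordinate to avoid $V^c_F$.* For each $c$, finite $F\subset\alpha$ and $e$ with $x_e\notin V_F^c$, define $g_{F,e}^c(m)$ as follows. If $x_e\in K_m$, it is the least $L\ge1$ such that $x_e+\frac1{L'}u_m\notin V_F^c$ for all $L'\ge L$. This exists, because $x_e+\frac1{L'}u_m\to x_e$ in $K_{m+1}$ as $L'\to\infty$, and $V_F^c\cap K_{m+1}$ is closed and does not contain $x_e$. If $x_e\notin K_m$, put $g_{F,e}^c(m)=0$.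

The number of functions $g_F^c$, $g_{F,e}^c$ with $F\subset\alpha$ is at most countable if $\alpha$ is countable, and at most $|\alpha|$ otherwise; so it is less than $\mathfrak b$. Fix $\varphi_\alpha\in\omega^\omega$ with $g_F^c\le^*\varphi_\alpha$ and $g_{F,e}^c\le^*\varphi_\alpha$ for all of them.

**Step 2: the levels.** Choose $a_0^\alpha\ge1$, with also $a_0^\alpha\ge\alpha$ if $\alpha<\omega$, and recursively
$$a_{j+1}^\alpha>\max\{a_j^\alpha,\ \varphi_\alpha(a_j^\alpha),\ f_\alpha(a_j^\alpha)\}. \tag{4}$$
Now fix $c$ and drop $\alpha$ and $c$ from the notation, except in $\varphi_\alpha$ and $V_\alpha$. For $k\ge0$ put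
$$n_k=a_{3k+c},\qquad m_k=a_{3k+c+2},$$
so that $n_k<m_k<n_{k+1}=a_{3k+c+3}$. Put $m_{-1}=a_0\le n_0$. Let $M_{-1}=K_{a_0}$, and $M_k=M(n_k,m_k)\subseteq K_{m_k}$ for $k\ge0$. The $M_k$ are pairwise disjoint: for $k'<k$ we have $M_{k'}\subseteq K_{m_{k'}}\subseteq K_{n_k}$, while $M_k\cap K_{n_k}=\emptyset$.

**Step 3: the points that come close.** *Purpose: to reserve the points $y$ for (P4).* For $i\ge1$ let
$$L_i=\max\{\varphi_\alpha(m_{i-1}),\,n_{i+1}+1\},$$
and for $e<i$ with $x_e\in K_{m_{i-1}}$ let
$$y_{i,e}=x_e+\tfrac1{L_i}u_{m_{i-1}}\in K_{m_{i-1}+1}\setminus K_{m_{i-1}} .$$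
The term $\varphi_\alpha(m_{i-1})$ will keep $y_{i,e}$ out of the earlier sets; the term $n_{i+1}+1$ will make it closer to $x_e$ than $1/g_{F\cup\{\alpha\}}(n)$.

**Step 4: the pieces $W_k$.** *Purpose: to enclose each $M_k$ in a clopen set that avoids all the reserved points.* Recursively for $k=-1,0,1,\dots$ choose a clopen $W_k\supseteq M_k$ disjoint from
$$R_k=K_{n_k}\cup\{d_j:j>m_k\}\cup\{y_{i,e}:i\ge1,\ i>k\}\cup\bigcup_{k'\ne k}M_{k'}\cup\bigcup_{k'<k}W_{k'},$$
where the term $K_{n_k}$ is omitted if $k=-1$. By Lemma 2(b) this is possible once $R_k$ is closed and disjoint from $M_k$.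

*$R_k$ is closed.* The set of the $d_j$ has finite trace on each $K_n$, since $d_j\in K_n$ only for $j\le n$. So has the set of the $y_{i,e}$: $y_{i,e}\in K_n$ requires $m_{i-1}<n$, which allows finitely many $i$, and for each $i$ there are finitely many $e<i$. The sets $M_{k'}$ are compact, and $M_{k'}\cap K_n=\emptyset$ once $k'\ge0$ and $n_{k'}\ge n$; so their union has closed traces. Finally, finitely many clopen $W_{k'}$ are involved.

*$R_k\cap M_k=\emptyset$.* For $k\ge0$, $M_k\cap K_{n_k}=\emptyset$. We have $M_k\subseteq K_{m_k}$, while $d_j\notin K_{m_k}$ for $j>m_k$, and $y_{i,e}\notin K_{m_{i-1}}\supseteq K_{m_k}$ for $i>k$. The other $M_{k'}$ are disjoint from $M_k$. For $k'<k$, $W_{k'}$ was chosen disjoint from $R_{k'}\supseteq M_k$.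

Let $V_\alpha=\bigcup_{k\ge-1}W_k$. The $W_k$ are pairwise disjoint. As $W_k\cap K_{n_k}=\emptyset$ for $k\ge0$, each $K_n$ meets only finitely many $W_k$, so $V_\alpha$ is clopen by Lemma 2(c).

**Step 5: escaping points.** *Purpose: to continue the recursion, and to bound $g_{F\cup\{\alpha\}}$.*

**Lemma 5.** For each finite $F\subset\alpha$ and all but finitely many $k$ there is $j\in(m_k,n_{k+1}]$ with $d_j\notin V_F\cup V_\alpha$.

*Proof.* Let $k\ge0$ and $j=g_F(m_k)$; then $j>m_k$ and $d_j\notin V_F$. For large $k$, $j\le\varphi_\alpha(m_k)<n_{k+1}$ by (4), because $m_k=a_{3k+c+2}$ and $n_{k+1}=a_{3k+c+3}$. For $k'\le k$ we have $j>m_k\ge m_{k'}$, so $d_j\in R_{k'}$ and $d_j\notin W_{k'}$. For $k'>k$ we have $d_j\in K_j\subseteq K_{n_{k+1}}\subseteq K_{n_{k'}}$, which is disjoint from $W_{k'}$. $\square$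

The intervals $(m_k,n_{k+1}]$ are disjoint, so Lemma 5 gives (3) at $\alpha+1$. At limit ordinals (3) is inherited, because $F$ is finite. So the recursion runs through all $\alpha<\mathfrak b$.

**Step 6: coming close.** *Purpose: to verify (P4) for each $c$.*

**Lemma 6.** Let $F\subset\alpha$ be finite and $x\in D\setminus V_F$. For all but finitely many $n$ there is $y\in K_n$ with $y\notin V_{F\cup\{\alpha\}}$ and $\rho(x,y)<1/g_{F\cup\{\alpha\}}(n)$.

*Proof.* Let $x=x_e$, let $n$ be large, and let $i\ge1$ be such that $m_{i-1}<n\le m_i$. As $n\to\infty$, also $i\to\infty$; so for large $n$ we have $e<i$ and $x_e\in K_{m_{i-1}}$. Then $y:=y_{i,e}$ is defined, and $y\in K_{m_{i-1}+1}\subseteq K_n$. We check three things.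

*Distance.* By Lemma 5 with $k=i$ there is $j\in(m_i,n_{i+1}]$ with $d_j\notin V_{F\cup\{\alpha\}}$. As $j>m_i\ge n$, we get $g_{F\cup\{\alpha\}}(n)\le n_{i+1}<L_i$. So $\rho(x,y)=1/L_i<1/g_{F\cup\{\alpha\}}(n)$.

*$y\notin V_F$.* For large $i$ we have $L_i\ge\varphi_\alpha(m_{i-1})\ge g_{F,e}(m_{i-1})$. By the definition of $g_{F,e}$, the point $y=x_e+\frac1{L_i}u_{m_{i-1}}$ is not in $V_F$.

*$y\notin V_\alpha$.* For $k<i$ we have $y=y_{i,e}\in R_k$, so $y\notin W_k$. For $k\ge i$ we have $y\in K_{m_{i-1}+1}\subseteq K_{n_i}\subseteq K_{n_k}$, which is disjoint from $W_k$. $\square$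

**Step 7: choosing the shift.** *Purpose: to turn unboundedness of $\{f_\alpha\}$ into capturing.*

**Lemma 7.** There is $c\in\{0,1,2\}$ such that for every nondecreasing $f\in\omega^\omega$ there is $\alpha<\mathfrak b$ with $f(a_{3i+c}^\alpha)\le a_{3i+c+2}^\alpha$ for infinitely many $i$.

*Proof.* Otherwise for each $c$ there is a nondecreasing $f^c$ such that, for every $\alpha$, $f^c(a^\alpha_{3i+c})\le a^\alpha_{3i+c+2}$ holds for only finitely many $i$. Let $f=\max(f^0,f^1,f^2)$, which is nondecreasing, and choose $\alpha$ with $f_\alpha\not\le^*f$. There are infinitely many $n\ge a_0^\alpha$ with $f(n)<f_\alpha(n)$. If $n\in[a_j^\alpha,a_{j+1}^\alpha)$ is such, then by monotonicity and (4)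
$$f(a_j^\alpha)\le f(n)<f_\alpha(n)\le f_\alpha(a_{j+1}^\alpha)<a_{j+2}^\alpha .$$
The intervals are finite, so this happens for infinitely many $j$, hence for infinitely many $j$ in one residue class, $j=3i+c$. For this $c$ we get $f^c(a_{3i+c}^\alpha)\le f(a_{3i+c}^\alpha)\le a^\alpha_{3i+c+2}$ for infinitely many $i$, a contradiction. $\square$

**Step 8: proof of Proposition 3.** Fix $c$ as in Lemma 7 and let $V_\alpha=V_\alpha^c$, with pieces $W_k^\alpha=W_k$ from stage $\alpha$ for this $c$.

(P1) For $n<\omega$, stage $\alpha=n$ has $a_0^n\ge n$, so $V_n\supseteq W_{-1}^n\supseteq M_{-1}=K_{a_0^n}\supseteq K_n$.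

(P2) The $W_k^\alpha$ are clopen, pairwise disjoint, and have union $V_\alpha$. Given a nondecreasing $f\ge1$, take $\alpha$ from Lemma 7 and use the notation of stage $\alpha$, with $n_k=a^\alpha_{3k+c}$ and $m_k=a^\alpha_{3k+c+2}$. For infinitely many $k$ we have $f(n_k)\le m_k$, so
$$M(n_k,f(n_k))\subseteq M(n_k,m_k)=M_k\subseteq W_k^\alpha .$$

(P3) Every finite $F\subset\mathfrak b$ is a subset of some $\alpha<\mathfrak b$, so this is (3).

(P4) This is Lemma 6.

This proves Proposition 3, and with it Theorem A. $\blacksquare$
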